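# The best cosine measure of $m$ directions in $\mathbb{R}^n$, and the optimality of $\pm e_1,\dots,\pm e_n$

## 1. Four directions in the plane

Place four unit vectors in the plane so that no direction is far, in angle, from all of them. List the vectors in cyclic order and call the angles between consecutive ones $2a_1,2a_2,2a_3,2a_4$, so that $a_1+a_2+a_3+a_4=\pi$. A direction $v$ lies in one of the four gaps. If the gap is $2a_i$, then the nearer of its two ends is at angle at most $a_i$ from $v$, with equality when $v$ is the bisector. So the worst direction is the bisector of the largest gap, and its nearest vector is at angle $a=\max_i a_i$. Since the $a_i$ sum to $\pi$, we have $a\ge \pi/4$. Equality holds exactly when all four gaps are right angles, that is, for a rotated copy of $\{e_1,e_2,-e_1,-e_2\}$.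

If we measure closeness by the cosine of the angle, the best four vectors achieve $\cos(\pi/4)=1/\sqrt2$. The same argument for $m$ vectors gives the best value $\cos(\pi/m)$, attained by the regular $m$-gon.

Now move to $\mathbb{R}^n$ and take the $2n$ vectors $D_\oplus=\{e_1,\dots,e_n,-e_1,\dots,-e_n\}$. For a unit vector $v$, the largest inner product with an element of $D_\oplus$ is $\max_i|v_i|$. Since $\sum_i v_i^2=1$, this is at least $1/\sqrt n$, and it equals $1/\sqrt n$ for $v=(1,\dots,1)/\sqrt n$. So the worst direction is within cosine $1/\sqrt n$ of some vector, and no better constant holds for $D_\oplus$. In the plane nothing beats $D_\oplus$ among sets of four vectors. Can some cleverly placed set of $2n$ vectors in $\mathbb{R}^n$ beat it?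

## 2. Positive spanning sets and the cosine measure

Throughout, $n\ge2$, $|\cdot|$ is the Euclidean norm, and a *direction* is a nonzero vector.

**Definition 1.** A finite set $D=\{d_1,\dots,d_m\}$ of nonzero vectors in $\mathbb{R}^n$ is a *positive spanning set* (PSS) if every vector of $\mathbb{R}^n$ is a nonnegative linear combination of elements of $D$.

For example, $\{e_1,e_2,-e_1-e_2\}$ is a PSS in $\mathbb{R}^2$. The set $\{e_1,e_2,-e_1\}$ spans $\mathbb{R}^2$ but is not a PSS, because $-e_2$ cannot be reached with nonnegative coefficients.

**Definition 2.** The *cosine measure* of $D$ is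
$$\operatorname{cm}(D)=\min_{0\ne v\in\mathbb{R}^n}\ \max_{d\in D}\frac{v^{\top}d}{|v|\,|d|}.$$

Rescaling an element of $D$ by a positive factor changes neither the PSS property nor $\operatorname{cm}(D)$. By Section 1, $\operatorname{cm}(D_\oplus)=1/\sqrt n$.

There is a covering description. Let $\mathbb{C}(d,\phi)$ be the cap on $\mathbb{S}^{n-1}$ with center $d/|d|$ and geodesic radius $\phi$. A unit vector $v$ lies in $\mathbb{C}(d,\arccos\kappa)$ exactly when $v^\top d/|d|\ge\kappa$. So these caps cover the sphere exactly when $\operatorname{cm}(D)\ge\kappa$, and $\operatorname{cm}(D)$ is the largest such $\kappa$. Maximizing $\operatorname{cm}(D)$ over sets of $m$ directions means covering the sphere by $m$ equal caps that are as small as possible.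

**Lemma 1.** For a finite set $D$ of nonzero vectors the following are equivalent: (a) $D$ is a PSS; (b) $\max_{d\in D}\langle d,v\rangle>0$ for every $v\neq0$; (c) $0$ is an interior point of $\operatorname{conv}(D)$.

*Proof.* (a)$\Rightarrow$(b): Let $v\ne0$ and write $v=\sum_i\lambda_id_i$ with $\lambda_i\ge0$. Then $0<|v|^2=\sum_i\lambda_i\langle d_i,v\rangle$, so some $\langle d_i,v\rangle$ is positive. (b)$\Rightarrow$(c): If $0$ were not interior to the convex set $\operatorname{conv}(D)$, the separating hyperplane theorem would give $v\ne0$ with $\langle y,v\rangle\le0$ on $\operatorname{conv}(D)$, against (b). (c)$\Rightarrow$(a): For any $v$, a small positive multiple of $v$ lies in $\operatorname{conv}(D)$, so it is a convex combination of the $d_i$. Rescale. $\square$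

Two consequences follow. A PSS has $\operatorname{cm}(D)>0$, by (b) and compactness of the sphere. A PSS has at least $n+1$ elements, because the convex hull of $n$ points in $\mathbb{R}^n$ has no interior. The second statement also applies after we normalize and discard repetitions.

## 3. The bound $\sqrt{m-n}/n$

For $m\ge n+1$ let $\mathcal{D}(m)$ be the set of all PSSs consisting of $m$ directions in $\mathbb{R}^n$, and consider
$$\max_{D\in\mathcal{D}(m)}\operatorname{cm}(D).\tag{1}$$
In "On the optimal order of worst case complexity of direct search" it is conjectured that for $m=2n$ the set $D_\oplus$ solves (1), the cases $n=2,3,4$ being known. We shall prove this for every $n\ge2$, and so for every $n\ge 5$, as a case of a bound for all $m$.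

**Theorem 1.** Let $n\ge2$, $m\ge n+1$, $k:=m-n$, and let $D$ be a PSS of $m$ directions in $\mathbb{R}^n$. Then
$$\operatorname{cm}(D)\le\frac{\sqrt{m-n}}{n}.\tag{2}$$
Equality holds if and only if $k\mid n$ and, after its elements are normalized, $D$ is an orthogonal direct sum of $k$ regular simplices of dimension $n/k$. That is, $\mathbb{R}^n=V_1\oplus\dots\oplus V_k$ orthogonally with $\dim V_r=n/k$, and $D$ is the union of the vertex sets of regular simplices inscribed in the unit spheres of the $V_r$ and centered at $0$.

**Corollary 1.** For every $n\ge2$, $D_\oplus$ solves (1) with $m=2n$. The maximizers are exactly the sets $\{\pm b_1,\dots,\pm b_n\}$ with $(b_i)$ an orthonormal basis, up to positive scaling of each vector. So the solution is unique up to an orthogonal map and rescaling of individual directions.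

*Proof from Theorem 1.* For $m=2n$ we have $k=n$, and (2) reads $\operatorname{cm}(D)\le 1/\sqrt n=\operatorname{cm}(D_\oplus)$. In the equality case $n/k=1$. Each $V_r$ is a line, and a regular $1$-simplex in its unit sphere, centered at $0$, is a pair $\pm b_r$. $\square$

**Corollary 2.** If $(m-n)\mid n$, then problem (1) has value $\sqrt{m-n}/n$ and a unique solution up to orthogonal maps and scaling. If $(m-n)\nmid n$, in particular whenever $m>2n$, then (2) is strict.

*Proof from Theorem 1.* If $k\mid n$, orthogonal sums as in the theorem exist, attain the bound, and are the only sets that do; any two of them differ by an orthogonal map. If $k\nmid n$, equality is excluded. If $m>2n$, then $k>n$, so $k\nmid n$. $\square$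

We can test this in the plane, where Section 1 gives the best value $\cos(\pi/m)$. For $m=3$ it is $1/2=\sqrt1/2$, and for $m=4$ it is $1/\sqrt2=\sqrt2/2$: equality both times, with $k=1$ and $k=2$ dividing $2$. For $m=5$ it is $\cos36^\circ\approx0.809$, strictly below $\sqrt3/2\approx0.866$.

An example with $k\mid n$ and $1<k<n$ is $n=4$, $m=6$, $k=2$. The extremal set is two equilateral triangles in orthogonal planes, with cosine measure $\sqrt2/4$.

## 4. Cap area, and its loss in dimension three

In the plane we used that $m$ arcs covering the circle have total length at least $2\pi$. The analogue in $\mathbb{R}^n$ compares areas: $m$ caps covering $\mathbb{S}^{n-1}$ have total area at least that of the sphere.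

Take $n=3$, $m=6$. A cap of geodesic radius $\phi$ on $\mathbb{S}^2$ has area $2\pi(1-\cos\phi)$. With $\kappa=\cos\phi$, covering requires $6\cdot2\pi(1-\kappa)\ge4\pi$, that is, $\kappa\le 2/3$. The value to be proved is $1/\sqrt3\approx0.577$. The method loses at one place: optimal arcs on a circle can meet only at their ends, whereas circular caps that cover $\mathbb{S}^2$ overlap, and the count ignores the overlap. We need an argument that is exact for $D_\oplus$.

## 5. Antipodal pairs and averaging over signs

Suppose $D=\{\pm b_1,\dots,\pm b_n\}$ with unit vectors $b_i$. If $D$ is a PSS, the $b_i$ form a basis. To bound $\operatorname{cm}(D)$ from above we must exhibit a bad direction, and we find one by averaging over many candidates.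

Let $B$ be the matrix with rows $b_i^\top$. For each sign vector $\varepsilon\in\{\pm1\}^n$ let $x_\varepsilon=B^{-1}\varepsilon$, so that $\langle b_i,x_\varepsilon\rangle=\varepsilon_i$ for all $i$. Then $\max_{d\in D}\langle d,x_\varepsilon\rangle=1$, hence $\operatorname{cm}(D)\le1/|x_\varepsilon|$. It is enough to find one long $x_\varepsilon$. For uniformly random $\varepsilon$ we have $E[\varepsilon\varepsilon^\top]=I_n$, so
$$E|x_\varepsilon|^2=\operatorname{tr}\big(B^{-1}E[\varepsilon\varepsilon^\top]B^{-\top}\big)=\operatorname{tr}\,(B^\top B)^{-1}\ \ge\ \frac{n^2}{\operatorname{tr}(B^\top B)}=\frac{n^2}{n}=n .$$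
The inequality is that between the arithmetic and harmonic means of the eigenvalues of $B^\top B$, and $\operatorname{tr}(B^\top B)=\sum_i|b_i|^2=n$. So some $|x_\varepsilon|\ge\sqrt n$, and $\operatorname{cm}(D)\le1/\sqrt n$.

In geometric terms, $\operatorname{conv}(D)$ is a cross-polytope. Its facets are indexed by $\varepsilon$, the facet $\varepsilon$ has vertices $\varepsilon_ib_i$, and $x_\varepsilon$ is the vector for which this facet lies in $\{y:\langle y,x_\varepsilon\rangle=1\}$. We averaged the squared length of this vector over all facets.

For a general $D$ we can again take the facets of $\operatorname{conv}(D)$ and their vectors $x_j$, but the computation stops. It used the values of *all* inner products $\langle b_i,x_\varepsilon\rangle$. In general $\langle d_i,x_j\rangle$ equals $1$ when $d_i$ is on the facet, and otherwise we know only that it is at most $1$, so the second moments of $x$ cannot be computed. It is also unclear how to weight the facets. In the cross-polytope all cones $\operatorname{conv}(0,\text{facet})$ have the same volume $|\det B|/n!$, so the uniform weights were also the weights by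 cone volume. For general $D$ the two choices differ, and the cone volumes are the weights for which the divergence theorem gives exact identities.

## 6. Facet vectors and cone-volume weights

**Step 1. Reduction to distinct unit vectors.** The purpose is to make sure that the points are distinct points of the sphere. Normalize all elements of $D$. If some of them coincide, there are only $m'<m$ distinct ones. They still form a PSS, so $m'\ge n+1$. If (2) is known for distinct unit vectors, then
$$\operatorname{cm}(D)\le\frac{\sqrt{m'-n}}n<\frac{\sqrt{m-n}}n,\tag{3}$$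
which is (2) with strict inequality. So from now on $D=\{d_1,\dots,d_m\}$ consists of distinct unit vectors.

**Step 2. The facet vectors.** Here we produce the candidates for bad directions. Let $Q=\operatorname{conv}(D)$. By Lemma 1, $0$ is interior to $Q$. Triangulate every facet of $Q$ without new vertices, as is always possible for a polytope. This gives nondegenerate $(n-1)$-simplices $T_1,\dots,T_N$ with disjoint relative interiors and union $\partial Q$. Let $T_j$ have vertices $d_i$, $i\in I_j$, so $|I_j|=n$. Let $u_j$ be the outer unit normal of the facet containing $T_j$, let $h_j>0$ be the distance of that facet from $0$, and put $x_j=u_j/h_j$. The facet lies in $\{y:\langle y,u_j\rangle=h_j\}$ and $Q$ lies in $\{y:\langle y,u_j\rangle\le h_j\}$. So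
$$\langle d_i,x_j\rangle\le1\ \text{ for all }i,\qquad\langle d_i,x_j\rangle=1\ \text{ for }i\in I_j.\tag{4}$$
Since $\max_i\langle d_i,u_j\rangle=h_j$, testing $\operatorname{cm}(D)$ on $v=u_j$ gives $\operatorname{cm}(D)\le h_j$, that is,
$$|x_j|^2=h_j^{-2}\le\operatorname{cm}(D)^{-2}\qquad\text{for all }j.\tag{5}$$
To prove (2) it is enough to show that some weighted average of the $|x_j|^2$ is at least $n^2/k$.

**Step 3. The weights.** Now we fix the average. Let $V=\operatorname{vol}(Q)$ and let $|T_j|$ be the $(n-1)$-volume of $T_j$. The pyramid $\operatorname{conv}(0,T_j)$ has volume $V_j=\frac1nh_j|T_j|>0$. Every ray from the interior point $0$ meets $\partial Q$ exactly once, so these pyramids tile $Q$ and $\sum_jV_j=V$. Choose $j$ at random with probability $\nu_j=V_j/V$. Write $E$ for expectation, $x$ for the random vector $x_j$, $A_i$ for the event $\{i\in I_j\}$, and $p_i=P(A_i)$. Each $T_j$ has $n$ vertices, so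
$$\sum_{i=1}^mp_i=E\Big[\sum_i\mathbf{1}_{A_i}\Big]=n.\tag{6}$$

**Step 4. The mean of $x$ is zero.** This identity lets us subtract means later. The divergence theorem for constant vector fields on $Q$ gives $\sum_j|T_j|u_j=0$. Since
$$|T_j|u_j=|T_j|h_jx_j=nV_jx_j,\tag{7}$$
division by $nV$ gives
$$E\,x=0.\tag{8}$$

**Step 5. The frame identity.** This step ties the incidences $\mathbf{1}_{A_i}$ to $x$, and it replaces the inner products we do not know. Fix $w,e\in\mathbb{R}^n$. The field $F(y)=\langle w,y\rangle e$ has divergence $\langle w,e\rangle$, so $\int_{\partial Q}\langle w,y\rangle\langle e,u(y)\rangle\,dS(y)=V\langle w,e\rangle$. As $e$ is arbitrary,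
$$\int_{\partial Q}\langle w,y\rangle\,u(y)\,dS(y)=Vw .$$
On $T_j$ the normal is $u_j$. The mean of a linear function over a simplex is the mean of its vertex values: the affine maps that permute the vertices preserve normalized volume, so the $n$ barycentric coordinates have equal means, and their sum is $1$. With (7),
$$Vw=\sum_j|T_j|u_j\cdot\frac1n\sum_{i\in I_j}\langle w,d_i\rangle=\sum_jV_jx_j\sum_{i\in I_j}\langle w,d_i\rangle .$$
Put $g_i:=E[\mathbf{1}_{A_i}x]$. Dividing by $V$ and exchanging the sums gives $w=\sum_ig_i\langle d_i,w\rangle$ for every $w$, that is,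
$$\sum_{i=1}^mg_id_i^\top=I_n.\tag{9}$$
By (8) we may also write
$$g_i=E\big[(\mathbf{1}_{A_i}-p_i)\,x\big].\tag{10}$$

**Example 1.** Take $n=2$, $d_1=(1,0)$, $d_2=(0,1)$, $d_3=-(1,1)/\sqrt2$. The vectors of the edges $d_1d_2$, $d_2d_3$, $d_3d_1$ are $(1,1)$, $(-1-\sqrt2,\,1)$, $(1,\,-1-\sqrt2)$. Their plain sum is $(1-\sqrt2,1-\sqrt2)\ne0$, so uniform weights do not give (8). The triangles cut off at $0$ have areas $\frac12,\frac{\sqrt2}4,\frac{\sqrt2}4$, proportional to $\sqrt2,1,1$, and indeed
$$\sqrt2\,(1,1)+(-1-\sqrt2,1)+(1,-1-\sqrt2)=(0,0).$$
With $W=2+\sqrt2$ we get $g_1=(\sqrt2+1,-1)/W$, $g_2=(-1,\sqrt2+1)/W$, $g_3=-(\sqrt2,\sqrt2)/W$. Here $g_3d_3^\top$ has all four entries $1/W$, so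
$$\sum_ig_id_i^\top=\frac1W\begin{pmatrix}\sqrt2+1+1&-1+1\\-1+1&\sqrt2+1+1\end{pmatrix}=I_2 .$$
Also $p_1=p_2=1/\sqrt2$ and $p_3=2-\sqrt2$, with sum $2$. Finally
$$E|x|^2=\frac{\sqrt2\cdot2+2(4+2\sqrt2)}W=2+2\sqrt2\approx4.83,$$
above the target $n^2/k=4$.

## 7. From the frame identity to the bound

Let $X=E[xx^\top]$, so that $\operatorname{tr}X=E|x|^2$ is the quantity to bound from below.

The direct way is to take the trace of (9): $n=\sum_i\langle g_i,d_i\rangle$. By (10) and Cauchy–Schwarz, $\langle g_i,d_i\rangle=E[(\mathbf{1}_{A_i}-p_i)\langle d_i,x\rangle]\le\sqrt{p_i(1-p_i)}\sqrt{d_i^\top Xd_i}$, and a second Cauchy–Schwarz gives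
$$n^2\le\Big(\sum_ip_i(1-p_i)\Big)\Big(\sum_id_i^\top Xd_i\Big)\le\frac{nk}m\sum_id_i^\top Xd_i,$$
because $\sum_ip_i(1-p_i)=n-\sum_ip_i^2\le n-\frac{n^2}m=\frac{nk}m$. If we knew $\sum_id_id_i^\top=\frac mnI_n$, the last sum would be $\frac mn\operatorname{tr}X$, and we would obtain $\operatorname{tr}X\ge n^2/k$, exactly as desired. But nothing gives us this for a general $D$. The bound we do have is $\sum_id_i^\top Xd_i\le m\,\lambda_{\max}(X)$, which yields only $\lambda_{\max}(X)\ge n/k$, hence $\operatorname{tr}X\ge n/k$: a factor $n$ is lost. The trouble is that the shape of $X$ and the distribution of the $d_i$ may conspire. The remedy is to make $x$ isotropic before taking the trace: multiply (9) by $X^{-1/2}$. Then only $|d_i|=1$ is needed.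

**Step 6. $X$ is invertible.** This makes $X^{-1/2}$ available. If $u^\top Xu=E\langle u,x\rangle^2=0$, then $\langle u,x_j\rangle=0$ for every $j$, since all $\nu_j>0$. So $u^\top g_i=0$ for all $i$, and (9) gives $u^\top=u^\top I_n=0$. Thus $X$ is symmetric positive definite.

**Step 7. Each $g_i$ is short in the metric of $X$.** This step bounds the terms that will appear in the trace. Put $u=X^{-1}g_i$ and $\gamma=g_i^\top X^{-1}g_i=u^\top g_i=u^\top Xu$. By (10) and Cauchy–Schwarz, since $\mathbf{1}_{A_i}$ has variance $p_i(1-p_i)$,
$$\gamma=E\big[(\mathbf{1}_{A_i}-p_i)\langle u,x\rangle\big]\le\sqrt{p_i(1-p_i)}\,\sqrt{u^\top Xu}=\sqrt{p_i(1-p_i)}\,\sqrt\gamma .\tag{11}$$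
As $\sqrt\gamma=|X^{-1/2}g_i|$, this gives
$$|X^{-1/2}g_i|\le\sqrt{p_i(1-p_i)}.\tag{12}$$

**Step 8. An upper bound for $\operatorname{tr}X^{-1/2}$.** Here the identity (9) is used. Multiply it by $X^{-1/2}$ on the left and take traces. Using $|d_i|=1$, then (12), then (6) and Jensen's inequality for the concave function $t\mapsto\sqrt{t(1-t)}$ on $[0,1]$,
$$\operatorname{tr}X^{-1/2}=\sum_i\langle X^{-1/2}g_i,d_i\rangle\le\sum_i|X^{-1/2}g_i|\le\sum_i\sqrt{p_i(1-p_i)}\le m\sqrt{\frac nm\cdot\frac km}=\sqrt{nk}.\tag{13}$$

**Step 9. From $\operatorname{tr}X^{-1/2}$ to $\operatorname{tr}X$.** This converts (13) into the bound we want. Jensen's inequality for the convex function $\lambda\mapsto\lambda^{-1/2}$, applied to the eigenvalues of $X$, gives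
$$\Big(\frac1n\operatorname{tr}X\Big)^{-1/2}\le\frac1n\operatorname{tr}X^{-1/2}\le\sqrt{\frac kn}.\tag{14}$$
Hence $\frac1n\operatorname{tr}X\ge\frac nk$, that is,
$$E|x|^2=\operatorname{tr}X\ge\frac{n^2}k.\tag{15}$$

**Step 10. Conclusion of (2).** By (5), $E|x|^2\le\operatorname{cm}(D)^{-2}$. With (15), $\operatorname{cm}(D)^{-2}\ge n^2/k$, so $\operatorname{cm}(D)\le\sqrt k/n$. This proves (2), and with it the optimality of $D_\oplus$ for $m=2n$, for every $n\ge2$. $\square$

Since $|x_j|^2=h_j^{-2}$, and the simplices that triangulate one facet share the same $h_j$ while their cone volumes add up, (15) says the following. *For every PSS of $m$ distinct unit vectors, the cone-volume-weighted mean of $h^{-2}$ over the facets of $\operatorname{conv}(D)$, where $h$ is the distance of a facet from $0$, is at least $n^2/(m-n)$.* This is an averaged strengthening of (2).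

## 8. Orthogonal sums of regular simplices attain the bound

Let $k\mid n$, $d=n/k$, and let $D$ be an orthogonal sum of regular $d$-simplices in $V_1,\dots,V_k$ as in Theorem 1. It has $k(d+1)=n+k=m$ elements.

**Step 11. The moments of one simplex.** We need the second moment of the vertices in a block. Let $d_0,\dots,d_d$ be the vertices in $V_r$. They are unit vectors with $\sum_id_i=0$, and their mutual distances are equal, so $\langle d_i,d_j\rangle=c$ for all $i\ne j$. From $0=\langle d_j,\sum_id_i\rangle=1+dc$ we get $c=-1/d$. Then
$$\sum_i\langle d_i,d_j\rangle d_i=d_j-\frac1d\sum_{i\ne j}d_i=d_j+\frac1dd_j=\frac{d+1}dd_j ,$$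
and since the $d_j$ span $V_r$, we have $\sum_id_id_i^\top v=\frac{d+1}dv$ for $v\in V_r$. With $a_i=\langle d_i,v\rangle$ this means
$$\sum_ia_i=0,\qquad\sum_ia_i^2=\frac{d+1}d|v|^2 .$$

**Step 12. The cosine measure of one simplex.** We bound $M=\max_ia_i$ from below. As the $a_i$ sum to zero, $M\ge0$. Each $a_i\le M$, and $a_i=-\sum_{l\ne i}a_l\ge-dM$. So every product below is nonnegative, and
$$0\le\sum_i(M-a_i)(a_i+dM)=(d+1)dM^2-\sum_ia_i^2=(d+1)dM^2-\frac{d+1}d|v|^2,$$
where the terms linear in $a_i$ vanish. Hence $M\ge|v|/d$.

**Step 13. Combining the blocks.** Let $v=\sum_rv_r$ be a unit vector with $v_r\in V_r$. Some $|v_r|\ge1/\sqrt k$. The vertices in $V_r$ have the same inner products with $v$ as with $v_r$, so by Step 12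
$$\max_i\langle d_i,v\rangle\ge\frac1{d\sqrt k}=\frac{\sqrt k}n .$$
In particular this maximum is positive for all $v\ne0$, so $D$ is a PSS by Lemma 1. Thus $\operatorname{cm}(D)\ge\sqrt k/n$, and (2) gives equality. $\square$

## 9. Equality forces an orthogonal sum of simplices

Let $D$ be a PSS of $m$ directions with $\operatorname{cm}(D)=\sqrt k/n$. If the normalized directions were not distinct, (3) would be violated. So $D$ consists of $m$ distinct unit vectors, and everything in Sections 6 and 7 applies.

**Step 14. All inequalities are equalities.** We first collect the algebraic information. By (5), $\operatorname{tr}X=E|x|^2\le\operatorname{cm}(D)^{-2}=n^2/k$, and with (15), $\operatorname{tr}X=n^2/k$. Then the two ends of (14) agree, so both inequalities in (14) are equalities and $\operatorname{tr}X^{-1/2}=\sqrt{nk}$. Hence every inequality in (13) is an equality as well. We read off the consequences.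

- The function $\lambda^{-1/2}$ is strictly convex, so all eigenvalues of $X$ are equal. With $\operatorname{tr}X=n^2/k$ this gives $X=\frac nkI_n$.
- The graph of $\sqrt{t(1-t)}$ is a half circle, so this function is strictly concave on $[0,1]$ and all $p_i$ are equal. By (6), $p_i=n/m$ for all $i$, and $\sqrt{p_i(1-p_i)}=\sqrt{nk}/m$.
- The first two inequalities in (13) hold term by term, so $\langle X^{-1/2}g_i,d_i\rangle=|X^{-1/2}g_i|=\sqrt{nk}/m$ for each $i$. As $X^{-1/2}=\sqrt{k/n}\,I_n$ and $|d_i|=1$, the vector $g_i$ is a positive multiple of $d_i$, of length $\sqrt{n/k}\cdot\sqrt{nk}/m=n/m$. So $g_i=\frac nmd_i$, and (9) becomes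
$$\sum_id_id_i^\top=\frac mnI_n.\tag{16}$$

So the identity that the direct attempt in Section 7 was missing does hold in the extremal case.

**Step 15. All inner products $\langle d_i,x_j\rangle$ are known.** This recovers the information that was available for free in Section 5. For each $i$, equality holds in (12) with $\gamma>0$, so the Cauchy–Schwarz inequality in (11) is an equality between nonzero random variables. Here $u=X^{-1}g_i=\frac kmd_i$. Hence $\langle d_i,x_j\rangle=c_i\big(\mathbf{1}_{A_i}(j)-\frac nm\big)$ for all $j$, with a constant $c_i$; no $j$ is exceptional, because all $\nu_j>0$. Since $p_i>0$, there is $j$ with $i\in I_j$, and then (4) gives $1=c_i\big(1-\frac nm\big)=c_i\frac km$. So $c_i=m/k$ and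
$$\langle d_i,x_j\rangle=1\ \text{ if }i\in I_j,\qquad\langle d_i,x_j\rangle=-\frac nk\ \text{ if }i\notin I_j.\tag{17}$$
As checks: for $D_\oplus$ ($k=n$) the two values are $1$ and $-1$. For the equilateral triangle ($n=2$, $k=1$) the vector of an edge is $-2$ times the opposite vertex, and the values are $1$ and $-2$.

**Step 16. Every facet is a simplex.** This lets us move from a facet to its neighbors by exchanging one vertex. The elements of $D$ on the facet containing $T_j$ are those with $\langle d_i,x_j\rangle=1$, and by (17) they are exactly the $d_i$ with $i\in I_j$. So the facet is $T_j$ itself.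

**Step 17. Exchanging one vertex.** Here we extract linear relations among the $d_i$. Fix a facet, with index set $I$ and vector $x$ (from here on $x$ is this fixed vector). For $i\in I$, the vertices with indices in $I\setminus\{i\}$ span an $(n-2)$-dimensional face of $Q$, a ridge. Every ridge of a polytope lies in exactly two facets. By Step 16 the other facet is a simplex with $n$ vertices, so its index set is $(I\setminus\{i\})\cup\{l(i)\}$ for some $l(i)$, and $l(i)\notin I$ because the facet is a different one. Let $x^{(i)}$ be its vector and $z_i=x^{(i)}-x$. The index $i$ loses its incidence, so its inner product changes from $1$ to $-\frac nk$; the index $l(i)$ changes from $-\frac nk$ to $1$; by (17) all others are unchanged. Since $1+\frac nk=\frac mk$,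
$$\langle d_i,z_i\rangle=-\frac mk,\qquad\langle d_{l(i)},z_i\rangle=\frac mk,\qquad\langle d_r,z_i\rangle=0\ \text{ for }r\ne i,l(i).\tag{18}$$
The vectors $d_i$, $i\in I$, are affinely independent points of a hyperplane not through $0$, so they form a basis of $\mathbb{R}^n$. By (18) the matrix $(\langle d_r,z_i\rangle)_{r,i\in I}$ is $-\frac mk$ times the identity, so $\{z_i\}_{i\in I}$ is a basis too. Now let $r\notin I$. By (18), $\langle d_r,z_i\rangle$ is $\frac mk$ if $l(i)=r$ and $0$ otherwise. The vector $-\sum_{s\in I,\,l(s)=r}d_s$ has the same inner product with $z_i$: only $s=i$ can contribute, and it contributes $\frac mk$ exactly when $l(i)=r$. Since the $z_i$ form a basis,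
$$d_r=-\sum_{s\in I,\ l(s)=r}d_s\qquad(r\notin I).\tag{19}$$

For $D_\oplus$ in $\mathbb{R}^3$ and the facet $e_1e_2e_3$, exchanging $e_1$ brings in $-e_1$, and (19) reads $-e_1=-(e_1)$. For two triangles $a_1a_2a_3$ and $b_1b_2b_3$ in orthogonal planes of $\mathbb{R}^4$ and the facet $a_1a_2b_1b_2$, exchanging $a_1$ or $a_2$ brings in $a_3$, and (19) reads $a_3=-(a_1+a_2)$.

**Step 18. The blocks.** We show that the relations (19) have equal length. Take the inner product of (19) with $x$. By (17) the left side is $-\frac nk$, and the right side is $-|l^{-1}(r)|$. So $|l^{-1}(r)|=\frac nk=:d$ for each of the $m-n=k$ indices $r\notin I$. In particular $k\mid n$. The sets $l^{-1}(r)$, $r\notin I$, partition $I$, so the blocks $B_r=\{r\}\cup l^{-1}(r)$ partition $\{1,\dots,m\}$ into $k$ sets of size $d+1$, and (19) says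
$$\sum_{i\in B_r}d_i=0\qquad(r\notin I).\tag{20}$$

**Step 19. The Gram matrix.** It remains to compute all inner products $\langle d_i,d_j\rangle$. Let $A$ be the $m\times n$ matrix with rows $d_i^\top$, and let $G=AA^\top$ be the Gram matrix. The column space $U$ of $A$ consists of the vectors $(\langle d_i,v\rangle)_i$ with $v\in\mathbb{R}^n$, and it has dimension $n$ because the $d_i$ span. By (20), $U$ is contained in
$$\Big\{w\in\mathbb{R}^m:\ \sum_{i\in B_r}w_i=0\ \text{ for all }r\notin I\Big\},$$
whose dimension is $m-k=n$. So $U$ equals this space. By (16), $A^\top A=\frac mnI_n$. Therefore $P=\frac nmAA^\top$ is symmetric, satisfies $P^2=\frac{n^2}{m^2}A(A^\top A)A^\top=P$, and has range contained in $U$ and rank equal to that of $A$, namely $n$. So $P$ is the orthogonal projection $P_U$ onto $U$, and $G=\frac mnP_U$. The projection $P_U$ subtracts from $w$ its mean over each block. In matrix form it has, within a block, diagonal entries $1-\frac1{d+1}=\frac d{d+1}$ and off-diagonal entries $-\frac1{d+1}$, and entries $0$ between different blocks. Since $n=dk$, we have $\frac mn=\frac{n+k}n=\frac{d+1}d$, so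
$$G_{ii}=1,\qquad G_{ij}=-\frac1d\ (i\ne j\text{ in the same block}),\qquad G_{ij}=0\ (\text{different blocks}).\tag{21}$$

**Step 20. Reading off the configuration.** Finally we translate (21) into geometry. By Step 11, (21) is precisely the Gram matrix of an orthogonal direct sum of $k$ regular $d$-simplices, each inscribed in the unit sphere of a $d$-dimensional space and centered at $0$. A Gram matrix determines the vectors up to an orthogonal map, and an orthogonal map carries such a sum to another one. Hence $D$ is a configuration of this kind: the span of block $B_r$ is a space $V_r$ of dimension $d=n/k$, the spaces $V_r$ are mutually orthogonal with sum $\mathbb{R}^n$, and the block is the vertex set of a regular simplex in the unit sphere of $V_r$, centered at $0$ by (20). Together with Section 8 this completes the proof of Theorem 1. $\square$
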